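
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Tensor network varieties of cycles\\ with bond dimension two}


\begin{abstract}
A cycle of length $d\ge 3$ with all bond dimensions equal to $2$ and local dimensions $n_1,\dots,n_d$ defines a variety of tensors in $\mathbb C^{n_1}\otimes\cdots\otimes\mathbb C^{n_d}$, the closure of the set of tensors $\bigl(\operatorname{tr}(A^1_{k_1}\cdots A^d_{k_d})\bigr)_{k_1\dots k_d}$ with $2\times 2$ matrices $A^v_k$. We compute its dimension in every case. When all $n_j\ge 2$, the dimension is the expected one, that is, the smaller of the dimension of the space and the number of parameters modulo rescaling and change of basis on the edges, except for $d=3$ and $(2,n_2,n_3)$ with $n_2\ge3$, $n_3\ge4$, and for $d=4$ and $(2,n_2,2,n_4)$, up to symmetries of the cycle. This proves a conjecture posed in \cite{poster}.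
\end{abstract}

\section{The question and the answer}

\subsection{Tensor network varieties and the parameter count}

Let $\Gamma$ be a graph without loops and multiple edges, with vertices $1,\dots,d$. Give every edge $e$ a \emph{bond dimension} $m_e$ and every vertex $v$ a \emph{local dimension} $n_v$, and put
\[
W_v=\bigotimes_{e\ni v}\mathbb C^{m_e},\qquad N_v=\dim W_v=\prod_{e\ni v}m_e,\qquad V_v=\mathbb C^{n_v}.
\]
Place the identity tensor $I_{m_e}=\sum_{i}e_i\otimes e_i\in\mathbb C^{m_e}\otimes\mathbb C^{m_e}$ on each edge. Their product is the graph tensor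
\[
T(\Gamma,\mathbf m)=\bigotimes_e I_{m_e}\in\bigotimes_e\mathbb C^{m_e}\otimes\mathbb C^{m_e}\simeq\bigotimes_v W_v .
\]
The \emph{tensor network variety} $\mathcal{TNS}^{\Gamma}_{\mathbf m,\mathbf n}\subseteq V_1\otimes\cdots\otimes V_d$ is the Zariski closure of the image of
\[
\Phi:\prod_v\operatorname{Hom}(W_v,V_v)\to V_1\otimes\cdots\otimes V_d,\qquad
(X_1,\dots,X_d)\mapsto(X_1\otimes\cdots\otimes X_d)\,T(\Gamma,\mathbf m).
\]

How large is this variety? There are $\sum_vN_vn_v$ parameters. Rescaling the $X_v$ by numbers with product $1$ costs $d-1$ of them. A change of basis on an edge $e$, applied at one end and undone at the other, does not change $\Phi(X)$, and modulo scalars this costs $m_e^2-1$ parameters for each edge. One therefore defines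
\[
\operatorname{expdim}\mathcal{TNS}^{\Gamma}_{\mathbf m,\mathbf n}=\min\Bigl\{\sum_vN_vn_v-d+1-\sum_e(m_e^2-1),\ \prod_vn_v\Bigr\},
\]
and says that the variety \emph{has the expected dimension} if its dimension equals this number. Otherwise we call it \emph{defective}.

\subsection{Cycles}

Let $C_d$, $d\ge3$, be the cycle with edges $\{1,2\},\dots,\{d-1,d\},\{d,1\}$, and let all bond dimensions be $2$. Vertex indices are read modulo $d$. Now $N_v=4$, and $X_v$ is a $2\times2$ matrix $X^v=(x^v_{ab})$ with entries $x^v_{ab}=X_v(e_a\otimes e_b)\in V_v$, where $a$ belongs to the edge $\{v-1,v\}$ and $b$ to the edge $\{v,v+1\}$. We call $X^v$ the \emph{block} at $v$. Expanding in the standard basis of $V_v$ we may equally regard $X^v$ as a tuple of matrices $A^v_1,\dots,A^v_{n_v}\in M_2=M_2(\mathbb C)$, with $X^v=\sum_kA^v_k\otimes e_k$. Then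
\begin{equation}\label{eq:phi}
\Phi(X)=\sum_{a_1,\dots,a_d}x^1_{a_1a_2}\otimes x^2_{a_2a_3}\otimes\cdots\otimes x^d_{a_da_1},
\qquad
\Phi(X)_{k_1\dots k_d}=\operatorname{tr}\bigl(A^1_{k_1}\cdots A^d_{k_d}\bigr).
\end{equation}
We write
\[
\rho(\mathbf n)=\dim\mathcal{TNS}^{C_d}_{(2,\dots,2),\mathbf n},\qquad
r(\mathbf n)=4\sum_v(n_v-1)+1 .
\]
Since $\sum_v4n_v-d+1-3d=r(\mathbf n)$, the expected dimension is $\min\{r(\mathbf n),\prod_vn_v\}$; we denote it simply by $\operatorname{expdim}$.

\subsection{Where the count fails}

\begin{example}\label{ex:234}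
Take $d=3$ and $\mathbf n=(2,3,4)$. Here $r(\mathbf n)=25$ and the ambient space has dimension $24$, so one expects the variety to be all of $\mathbb C^2\otimes\mathbb C^3\otimes\mathbb C^4$. But look at vertex $1$. It carries only two matrices $A_1,A_2$. For $X$ in a dense set, $A_1$ is invertible and $A_2A_1^{-1}$ has distinct eigenvalues $\delta_1,\delta_2$, so changing bases on the two edges at vertex $1$ makes $A_1=1$ and $A_2=\operatorname{diag}(\delta_1,\delta_2)$. Then $x^1_{12}=x^1_{21}=0$ and
\[
\Phi(X)=\ell_1\otimes R_1+\ell_2\otimes R_2,\qquad \ell_i=e_1+\delta_ie_2,\qquad R_i=\sum_{k=1}^2x^2_{ik}\otimes x^3_{ki}.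
\]
Each $R_i$ has rank at most $2$ in $\mathbb C^3\otimes\mathbb C^4$, and the variety of such matrices has dimension $2(3+4-2)=10$. So the dimension is at most $2+10+10=22<24$.

The count has missed a symmetry. Once $X^1$ is diagonal, $R_1$ and $R_2$ are unaffected by $x^2_{i\bullet}\mapsto x^2_{i\bullet}g_i$, $x^3_{\bullet i}\mapsto g_i^{-1}x^3_{\bullet i}$ with \emph{independent} $g_1,g_2\in GL_2$, an $8$-dimensional group. The basis changes on edges that fix $X^1$ consist of one matrix $g\in GL_2$ on the edge $\{2,3\}$ and one diagonal matrix used on both edges at vertex $1$; scalars act trivially, so they account for only $4+2-1=5$ parameters. Three parameters are lost, and $25-3=22$.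
\end{example}

A similar symmetry appears in the $4$-cycle when two opposite vertices have local dimension $2$. Making both blocks diagonal gives
\[
\sum_{i,j}\ell_i\otimes m_j\otimes B_{ij}\otimes D_{ji},
\]
which is unchanged under $B_{ij}\mapsto s_{ij}B_{ij}$, $D_{ji}\mapsto s_{ij}^{-1}D_{ji}$ with four free scalars $s_{ij}$. Basis changes on edges only produce scalars of the form $s_{ij}=t_i/u_j$, a $3$-dimensional family. One parameter is lost.

The following theorem says that these symmetries are the only source of defects. They do no harm for $(2,2,n_3)$ and $(2,3,3)$, where the variety fills its space all the same. For $(2,2,2,2)$, on the other hand, losing one parameter leaves $17-1=16$, the dimension of the space, and yet the variety has dimension $15$.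

\begin{theorem}\label{thm:main}
Let $d\ge3$, let all bond dimensions be $2$ and all $n_j\ge2$. Up to automorphisms of $C_d$:
\begin{enumerate}
\item[(1)] If $d\ge5$, then $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$.
\item[(2)] If $d=4$ and no two opposite vertices both have local dimension $2$, then $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$.
\item[(3)] If $d=4$ and $\mathbf n=(2,n_2,2,n_4)$, then $\rho(\mathbf n)=4(n_2+n_4)$ if $(n_2,n_4)\ne(2,2)$, and $\rho(2,2,2,2)=15$. In both cases $\rho(\mathbf n)<\operatorname{expdim}$.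
\item[(4)] If $d=3$ and all $n_v\ge3$, then $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$.
\item[(5)] If $d=3$ and $\mathbf n=(2,2,n_3)$, then $\rho(\mathbf n)=4n_3=\operatorname{expdim}$.
\item[(6)] If $d=3$ and $\mathbf n=(2,n_2,n_3)$ with $n_2,n_3\ge3$, then $\rho(\mathbf n)=4(n_2+n_3)-6$. This equals $\operatorname{expdim}$ for $(n_2,n_3)=(3,3)$ and is smaller than $\operatorname{expdim}$ otherwise.
\end{enumerate}
\end{theorem}

The six cases cover all $\mathbf n$ with $n_j\ge2$. The defective ones are all of (3) and all of (6) except $(2,3,3)$. This is \cite[Conjecture 8]{poster}: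

\begin{corollary}\label{cor:conj}
Let $d\ge3$, $\mathbf m=(2,\dots,2)$ and $n_j\ge2$. Then $\mathcal{TNS}^{C_d}_{\mathbf m,\mathbf n}$ has the expected dimension, except for $d=3$ and $\mathbf n=(2,n_2,n_3)$ with $n_2\ge3$, $n_3\ge4$, up to permutation, and for $d=4$ and $\mathbf n=(2,n_2,2,n_4)$ with $n_2,n_4\ge2$, up to cyclic permutation. In the excepted cases it does not have the expected dimension.
\end{corollary}

Vertices of local dimension $1$ can be removed, which extends the classification as follows.

\begin{theorem}\label{thm:ones}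
Let $d\ge3$, $\mathbf m=(2,\dots,2)$ and $n_j\ge1$. Let $\mathbf n'$ be $\mathbf n$ with the entries equal to $1$ deleted, and $k$ its length.
\begin{enumerate}
\item[(a)] If $k\ge3$, then $\mathcal{TNS}^{C_d}_{\mathbf m,\mathbf n}$ and $\mathcal{TNS}^{C_k}_{(2,\dots,2),\mathbf n'}$ have the same dimension and the same expected dimension, and Theorem~\ref{thm:main} applies to the latter.
\item[(b)] If $k=2$ and $\mathbf n'=(p,q)$, the dimension is $pq=\operatorname{expdim}$ when $\min(p,q)\le4$, and it is $4(p+q)-16<\operatorname{expdim}$ when $p,q\ge5$.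
\item[(c)] If $k\le1$, the variety is the whole space, and $\operatorname{expdim}=\prod_jn_j$.
\end{enumerate}
So, after deleting the $1$'s and up to automorphisms of the cycle, the defective cases are exactly $(p,q)$ with $p,q\ge5$; $(2,n_2,n_3)$ with $n_2\ge3$, $n_3\ge4$; and $(2,n_2,2,n_4)$ with $n_2,n_4\ge2$.
\end{theorem}

\subsection{How the proof goes}

Section~\ref{sec:general} proves the upper bound $\rho\le r$ and a monotonicity lemma: once $\rho=r$ holds for some $\mathbf n$, it holds for all larger ones. So the cases in which $\rho=r$ is claimed, (1), (2) and (4), reduce to the minimal tuples $(2,\dots,2)$ for $d\ge5$, $(2,2,3,3)$ and $(3,3,3)$, where it is enough to show that $d\Phi$ has rank at least $r$ at one point. The remaining cases contain a vertex of local dimension $2$ whose block can be made diagonal as in Example~\ref{ex:234}. Section~\ref{sec:two} uses this for (3) and (6), and (5) is a direct computation in Section~\ref{sec:triangle}. Sections~\ref{sec:triangle}, \ref{sec:square} and \ref{sec:long} treat the minimal tuples, each by a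 different device: sparse matrices for the triangle, splitting a vertex of the triangle for the square, and a tensor of the form $2^{\sum x_vx_{v+1}}$ for longer cycles. Section~\ref{sec:ones} proves Theorem~\ref{thm:ones}.

\section{Gauge vectors and monotonicity}\label{sec:general}

We use the following standard fact. For a polynomial map between complex vector spaces, the dimension of the closure of the image is the maximal rank of the differential, and this rank is attained on a nonempty Zariski open set. Thus a lower bound for $\rho(\mathbf n)$ can be read off from the rank of $d\Phi_X$ at a \emph{single} point $X$, while an upper bound needs a general point. ``Generic'' means: outside a suitable proper Zariski closed subset.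

In this section $d\ge3$ and all $n_v\ge2$. For $g_v\in GL_2$ the replacement $X^v\mapsto g_vX^vg_{v+1}^{-1}$ for all $v$ does not change $\Phi(X)$, by \eqref{eq:phi}. Taking $g_v=\exp(tH_v)$ and differentiating at $t=0$, we see that for every $H=(H_v)\in M_2^{\,d}$ the \emph{gauge vector}
\[
Y^v=H_vX^v-X^vH_{v+1}\qquad(v=1,\dots,d)
\]
lies in $\ker d\Phi_X$. If all $H_v$ are the same scalar matrix, then $Y=0$. So the gauge vectors at $X$ form a space of dimension at most $4d-1$, for every $X$.

\begin{lemma}\label{lem:gauge}
For generic $X$ the gauge vectors form a space of dimension exactly $4d-1$. Hence $\rho(\mathbf n)\le r(\mathbf n)$.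
\end{lemma}

\begin{proof}
Suppose that $H$ gives the gauge vector $0$, that is, $H_vA^v_k=A^v_kH_{v+1}$ for all $v,k$. For generic $X$ all $A^v_k$ are invertible. From $k=1,2$ at vertex $v$ we get
\[
H_vA^v_2(A^v_1)^{-1}=A^v_2H_{v+1}(A^v_1)^{-1}=A^v_2(A^v_1)^{-1}H_v ,
\]
so $H_v$ commutes with $P=A^v_2(A^v_1)^{-1}$. In the same way, the two equations at vertex $v-1$ show that $H_v$ commutes with $Q=(A^{v-1}_1)^{-1}A^{v-1}_2$. Since $P$ and $Q$ come from different vertices, they can be chosen independently, and generically $PQ\ne QP$. In particular $P$ is not scalar, so the $2\times2$ matrices commuting with it are the combinations of $1$ and $P$, and $H_v=\alpha+\beta P$. If $\beta\ne0$, then $Q$, which commutes with $H_v$, would commute with $P$. So $\beta=0$ and $H_v$ is a scalar $h_v$. Now $h_vA^v_1=h_{v+1}A^v_1$ gives $h_v=h_{v+1}$. Thus $H\mapsto Y$ has a one-dimensional kernel, and the gauge vectors form a space of dimension $4d-1$ inside $\ker d\Phi_X$. Therefore $\operatorname{rank}d\Phi_X\le4\sum_v n_v-(4d-1)=r(\mathbf n)$.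
\end{proof}

\begin{lemma}[Monotonicity]\label{lem:mono}
Let $\mathbf n'$ be obtained from $\mathbf n$ by increasing one entry $n_v$ by $1$. Then $\rho(\mathbf n')\ge\rho(\mathbf n)+4$. Consequently, if $\rho(\mathbf n)=r(\mathbf n)$, then $\rho(\mathbf n')=r(\mathbf n')=\operatorname{expdim}$ for every $\mathbf n'\ge\mathbf n$ entrywise.
\end{lemma}

\begin{proof}
Let $X'$ be generic for $\mathbf n'$, and let $X$ be the point for $\mathbf n$ obtained by dropping the last matrix at $v$; it is generic too. With $U=\bigotimes_{w\ne v}V_w$, the target of $\Phi$ for $\mathbf n'$ is $(V_v\otimes U)\oplus U$. The entries of $\Phi(X')$ in $V_v\otimes U$ are those of $\Phi(X)$, so the projection of $\operatorname{im}d\Phi_{X'}$ to $V_v\otimes U$ is $\operatorname{im}d\Phi_X$, of dimension $\rho(\mathbf n)$.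

The kernel of this projection on $\operatorname{im}d\Phi_{X'}$ contains the tensors obtained by varying only the last matrix at $v$, namely
\[
\bigl(\operatorname{tr}(Y A^{v+1}_{k_{v+1}}\cdots A^{v-1}_{k_{v-1}})\bigr)_{k}\in U,\qquad Y\in M_2 .
\]
As the trace form is nondegenerate, these form a $4$-dimensional space as soon as the products $A^{v+1}_{k_{v+1}}\cdots A^{v-1}_{k_{v-1}}$ over the other $d-1\ge2$ vertices span $M_2$. This is an open condition on $X$, so one example suffices: at two of these vertices, in the order $v+1,v+2,\dots,v-1$, let the first two matrices be $(1,E_{12})$ and $(1,E_{21})$, and at the others let the first matrix be $1$. The products include $1$, $E_{12}$, $E_{21}$ and $E_{12}E_{21}=E_{11}$, which span $M_2$. Hence $\rho(\mathbf n')\ge\rho(\mathbf n)+4$.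

Since $r$ also grows by $4$ at each step, iterating and applying Lemma~\ref{lem:gauge} gives $\rho(\mathbf n')=r(\mathbf n')$ for all $\mathbf n'\ge\mathbf n$ whenever $\rho(\mathbf n)=r(\mathbf n)$. As $\rho(\mathbf n')\le\prod_vn'_v$, the minimum defining $\operatorname{expdim}$ is then $r(\mathbf n')$.
\end{proof}

The assumption $n_w\ge2$ at the vertices other than $v$ cannot simply be dropped. For $\mathbf n=(p,2,1)$ and $v=1$ there are only two products, and indeed the variety lies in a space of dimension $2p$, so it cannot grow by $4$ at each step.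

\section{Vertices of local dimension two: the defective cases}\label{sec:two}

\begin{lemma}[Diagonal form]\label{lem:diag}
Let $n_v=2$. For generic $X^v$ there are $g,h\in GL_2$ with
\[
gX^vh^{-1}=\begin{pmatrix}\ell_1&0\\0&\ell_2\end{pmatrix},\qquad \ell_i=e_1+\delta_ie_2,\quad \delta_1\neq\delta_2 .
\]
Hence $\mathcal{TNS}$ is the closure of the set of values $\Phi(X)$ with $X^v$ of this form. For $d=4$ and $n_1=n_3=2$ the same holds with both $X^1$ and $X^3$ of this form.
\end{lemma}

\begin{proof}
Write $X^v=A_1\otimes e_1+A_2\otimes e_2$. Generically $A_1$ is invertible and $A_2A_1^{-1}=g^{-1}\operatorname{diag}(\delta_1,\delta_2)g$ with $\delta_1\ne\delta_2$. With $h=gA_1$ we get $gA_1h^{-1}=1$ and $gA_2h^{-1}=\operatorname{diag}(\delta_1,\delta_2)$. This is a change of basis on the two edges at $v$, so it does not change $\Phi(X)$ when compensated at the neighbors. For $d=4$ the vertices $1$ and $3$ share no edge, so the two changes can be made simultaneously. The points $X$ for which this is possible are dense, so their values are dense in the image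 of $\Phi$.
\end{proof}

\subsection{The triangle $(2,n_2,n_3)$ with $n_2,n_3\ge3$}

\begin{proposition}\label{prop:tri2}
If $n_2,n_3\ge3$, then $\rho(2,n_2,n_3)=4(n_2+n_3)-6$. This is equal to $\operatorname{expdim}$ for $(n_2,n_3)=(3,3)$ and smaller than $\operatorname{expdim}$ otherwise.
\end{proposition}

\begin{proof}
\emph{Upper bound.} As in Example~\ref{ex:234}, Lemma~\ref{lem:diag} at vertex $1$ shows that the variety is the closure of a set of tensors $\ell_1\otimes R_1+\ell_2\otimes R_2$ with $\ell_i=e_1+\delta_ie_2$ and $R_i=\sum_{k=1}^2x^2_{ik}\otimes x^3_{ki}$. Recall that matrices of rank at most $s$ in $\mathbb C^p\otimes\mathbb C^q$, where $s\le\min(p,q)$, form a variety of dimension $s(p+q-s)$. So $R_1,R_2$ range over a variety of dimension $2(n_2+n_3-2)$ each, and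
\[
\rho\le2+2\cdot2(n_2+n_3-2)=4(n_2+n_3)-6 .
\]

\emph{The case $(2,3,3)$.} The bound is $18$, the dimension of the space. We show that $\Phi$ is dominant by writing a generic tensor as a value. A generic element of $\mathbb C^2\otimes\mathbb C^3\otimes\mathbb C^3$ is $e_1\otimes M_1+e_2\otimes M_2$, where $M_1$ is an invertible $3\times3$ matrix and $M_1^{-1}M_2=S\operatorname{diag}(\lambda_1,\lambda_2,\lambda_3)S^{-1}$ with distinct $\lambda_k$. Let $f_k$ be the columns of $M_1S$ and $g_k$ the rows of $S^{-1}$. Then $M_1=\sum_kf_k\otimes g_k$ and $M_2=\sum_k\lambda_kf_k\otimes g_k$, so the tensor is $\sum_{k=1}^3\ell_k\otimes f_k\otimes g_k$ with $\ell_k=e_1+\lambda_ke_2$ pairwise independent.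

Three terms have to be spread over two matrices $R_1,R_2$ of rank at most $2$. We give each $R_i$ one term of its own and let them share the third. Interchange the names of $f_2,f_3$ and of $g_2,g_3$, so that the tensor reads $\ell_1f_1g_1+\ell_2f_3g_3+\ell_3f_2g_2$ (with $\otimes$ omitted), and write $\ell_3=x\ell_1+y\ell_2$. Put
\[
X^1=\begin{pmatrix}\ell_1&0\\0&\ell_2\end{pmatrix},\qquad
X^2=\begin{pmatrix}f_1&f_2\\f_2&f_3\end{pmatrix},\qquad
X^3=\begin{pmatrix}g_1&yg_2\\xg_2&g_3\end{pmatrix}.
\]
Then
\[
\Phi(X)=\ell_1\otimes(f_1g_1+xf_2g_2)+\ell_2\otimes(yf_2g_2+f_3g_3)=\ell_1f_1g_1+\ell_3f_2g_2+\ell_2f_3g_3,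
\]
as desired. So $\rho(2,3,3)=18=\min\{21,18\}=\operatorname{expdim}$.

\emph{All $n_2,n_3\ge3$.} Since $18=4\cdot6-6$, Lemma~\ref{lem:mono} applied repeatedly from $(2,3,3)$ gives $\rho(2,n_2,n_3)\ge4(n_2+n_3)-6$. With the upper bound, equality holds.

\emph{Comparison.} We have $r(2,n_2,n_3)=4(n_2+n_3)-3>\rho$, and
\[
2n_2n_3-\rho=2\bigl((n_2-2)(n_3-2)-1\bigr),
\]
which is positive unless $n_2=n_3=3$. So $\rho<\operatorname{expdim}$ for $(n_2,n_3)\ne(3,3)$.
\end{proof}

\subsection{The square $(2,n_2,2,n_4)$}

\begin{proposition}\label{prop:sq2}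
Let $n_2,n_4\ge2$. Then $\rho(2,2,2,2)=15$ and, if $(n_2,n_4)\ne(2,2)$, $\rho(2,n_2,2,n_4)=4(n_2+n_4)$. In both cases $\rho<\operatorname{expdim}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:diag}, applied at vertices $1$ and $3$, the variety is the closure of the image of
\[
\Psi:(\ell_i,m_j,B_{ij},D_{ji})\mapsto\sum_{i,j=1}^2\ell_i\otimes m_j\otimes R_{ij},\qquad R_{ij}=B_{ij}\otimes D_{ji},
\]
with the factors in the order $V_1,V_3,V_2,V_4$ and $\ell_i\in V_1$, $m_j\in V_3$, $B_{ij}\in V_2$, $D_{ji}\in V_4$. (Allowing arbitrary $\ell_i,m_j$ still gives only values of $\Phi$, at points with $X^1,X^3$ diagonal.) So $\rho$ is the generic rank of $d\Psi$. Generic $\ell_1,\ell_2$ and $m_1,m_2$ are bases, and $\Psi$ is equivariant under $GL(V_1)\times GL(V_3)$, so we may compute the rank at $\ell_i=e_i$, $m_j=e_j$ with $B,D$ generic.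

Varying $B_{ij}$ and $D_{ji}$ gives the space
\[
\bigoplus_{i,j}e_i\otimes e_j\otimes\tau_{ij},\qquad\tau_{ij}=B_{ij}\otimes V_4+V_2\otimes D_{ji},\qquad\dim\tau_{ij}=n_2+n_4-1 .
\]
The variations $\dot\ell_i=e_i$ and $\dot m_j=e_j$ stay inside this sum, because $R_{ij}\in\tau_{ij}$. The remaining ones are
\[
\begin{aligned}
u_1&=\textstyle\sum_je_2\otimes e_j\otimes R_{1j}&&(\dot\ell_1=e_2),&\qquad u_2&=\textstyle\sum_je_1\otimes e_j\otimes R_{2j}&&(\dot\ell_2=e_1),\\
w_1&=\textstyle\sum_ie_i\otimes e_2\otimes R_{i1}&&(\dot m_1=e_2),&\qquad w_2&=\textstyle\sum_ie_i\otimes e_1\otimes R_{i2}&&(\dot m_2=e_1).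
\end{aligned}
\]
Hence $\rho=4(n_2+n_4-1)+s$, where $s\le4$ is the dimension of the span of $u_1,u_2,w_1,w_2$ in
\[
\bigoplus_{i,j}(V_2\otimes V_4)/\tau_{ij}=\bigoplus_{i,j}(V_2/B_{ij})\otimes(V_4/D_{ji}),
\]
where $V_2/B_{ij}$ means the quotient by the line spanned by $B_{ij}$, and similarly for $V_4/D_{ji}$.

\emph{The case $(n_2,n_4)=(2,2)$.} Each of the four summands is one-dimensional. Let $\omega$ be the determinant on $\mathbb C^2$. The map $b\otimes d\mapsto\omega(B_{ij},b)\,\omega(D_{ji},d)$ identifies the $(i,j)$ summand with $\mathbb C$, and so the whole quotient with $\mathbb C^2\otimes\mathbb C^2$. Put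
\[
p_j=\omega(B_{2j},B_{1j})\,\omega(D_{j2},D_{j1}),\qquad q_i=\omega(B_{i2},B_{i1})\,\omega(D_{2i},D_{1i}).
\]
The component of $u_1$ at $(2,j)$ is $p_j$. The component of $u_2$ at $(1,j)$ is $\omega(B_{1j},B_{2j})\,\omega(D_{j1},D_{j2})$, which is again $p_j$, because two signs cancel. In the same way $w_1$ at $(i,2)$ is $q_i$, and $w_2$ at $(i,1)$ is $\omega(B_{i1},B_{i2})\,\omega(D_{1i},D_{2i})=q_i$. So
\[
u_1\mapsto e_2\otimes p,\qquad u_2\mapsto e_1\otimes p,\qquad w_1\mapsto q\otimes e_2,\qquad w_2\mapsto q\otimes e_1 ,
\]
and the span is $\mathbb C^2\otimes p+q\otimes\mathbb C^2$. Generically $p,q\ne0$, the two planes meet in the line spanned by $q\otimes p$, and $s=3$. Hence $\rho=12+3=15<16=\min\{17,16\}=\operatorname{expdim}$.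

\emph{The case $(n_2,n_4)\ne(2,2)$.} The reflection fixing $1$ and $3$ exchanges $n_2$ and $n_4$, so assume $n_4\ge3$. Let $\alpha u_1+\beta u_2+\gamma w_1+\delta w_2=0$ in the quotient. Only $u_1$ and $w_2$ have a component at $(i,j)=(2,1)$, and only $u_2$ and $w_1$ have one at $(1,2)$. These components read
\[
\begin{aligned}
\alpha[R_{11}]+\delta[R_{22}]&=0&&\text{in }(V_2/B_{21})\otimes(V_4/D_{12}),\\
\beta[R_{22}]+\gamma[R_{11}]&=0&&\text{in }(V_2/B_{12})\otimes(V_4/D_{21}).
\end{aligned}
\]
Since $n_4\ge3$, the vectors $D_{11},D_{22}$ are generically independent modulo $D_{12}$ and modulo $D_{21}$. Since $n_2\ge2$, the vectors $B_{11},B_{22}$ are generically nonzero modulo $B_{21}$ and modulo $B_{12}$. So $[R_{11}]=[B_{11}]\otimes[D_{11}]$ and $[R_{22}]=[B_{22}]\otimes[D_{22}]$ are independent in both spaces, and $\alpha=\beta=\gamma=\delta=0$. Hence $s=4$ and $\rho=4(n_2+n_4)$. Finally $r=4(n_2+n_4)+1>\rho$, and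
\[
4n_2n_4-4(n_2+n_4)=4\bigl((n_2-1)(n_4-1)-1\bigr)>0 ,
\]
so $\rho<\operatorname{expdim}$.
\end{proof}

\begin{remark}[The missing dimension for $(2,2,2,2)$]
This remark is not used later. For $T\in V_1\otimes V_3\otimes V_2\otimes V_4$ with all factors $\mathbb C^2$, and $\xi\in V_1^*$, $\eta\in V_3^*$, contraction gives a $2\times2$ matrix $T(\xi,\eta)\in V_2\otimes V_4$. If $\det T(\xi,\eta)$ is not identically $0$, its zeros form a curve $E\subset\mathbb P^1\times\mathbb P^1$ of bidegree $(2,2)$. If $T=\sum\ell_i\otimes m_j\otimes R_{ij}$ as above with bases $\ell_i$, $m_j$ and dual bases $\xi_i$, $\eta_j$, then $T(\xi_i,\eta_j)=R_{ij}$ has rank at most $1$, so $E$ contains the grid of four points $p_{ij}=(\xi_i,\eta_j)$. A grid has four parameters, and lying on $E$ imposes four conditions, so one might expect to find one for every $T$. But suppose $E$ is smooth, so of genus $1$, and let $h_1,h_2$ be the divisor classes of the fibers of its two projections to $\mathbb P^1$. Then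
\[
p_{11}+p_{12}\sim p_{21}+p_{22}\sim h_1,\qquad p_{11}+p_{21}\sim p_{12}+p_{22}\sim h_2 ,
\]
whence $h_1-h_2\sim p_{11}-p_{22}$ and $h_1-h_2\sim p_{22}-p_{11}$, so $2(h_1-h_2)\sim0$. This is a condition on $T$ alone. Conversely, suppose that it holds. Pass from a point $p$ of $E$ to the other point of its $h_1$-fiber, from there to the other point of the $h_2$-fiber, and then again along $h_1$ and $h_2$. The result is equivalent to $p+2(h_2-h_1)\sim p$, hence is $p$ itself, and for all but finitely many $p$ the four points visited form a grid. So the grids on $E$, if there are any, come in a one-parameter family.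
\end{remark}

\section{Triangles}\label{sec:triangle}

\begin{proposition}\label{prop:22n}
$\rho(2,2,n_3)=4n_3=\operatorname{expdim}$ for all $n_3\ge2$.
\end{proposition}

\begin{proof}
With bases $e_1,e_2$ of $V_1$ and $f_1,f_2$ of $V_2$, take
\[
X^1=\begin{pmatrix}e_1&e_2\\0&e_1\end{pmatrix},\qquad X^2=\begin{pmatrix}f_1&0\\f_2&f_1\end{pmatrix},\qquad
X^1X^2=\begin{pmatrix}e_1f_1+e_2f_2&e_2f_1\\e_1f_2&e_1f_1\end{pmatrix},
\]
where entries are multiplied by the tensor product. The four entries $t_{ac}$ of $X^1X^2$ form a basis of $V_1\otimes V_2$. Since $\Phi(X)=\sum_{a,c}t_{ac}\otimes x^3_{ca}$ with arbitrary $x^3_{ca}\in V_3$, the map $\Phi$ is surjective. So $\rho=4n_3$, and $\operatorname{expdim}=\min\{4n_3+5,4n_3\}=4n_3$.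
\end{proof}

For triangles with all $n_v\ge3$ the smallest case is $(3,3,3)$, where $r=25$ and the space has dimension $27$. Each block has four entries in a three-dimensional space. We make the blocks sparse, so that the image of the differential is spanned mostly by monomials. Monotonicity then does the rest; note that it could not have been started at $(2,2,2)$, where $\rho=8<13=r$.

\begin{proposition}\label{prop:333}
$\rho(3,3,3)=25$. Hence $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$ for $d=3$ and all $n_v\ge3$.
\end{proposition}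

\begin{proof}
By Lemmas~\ref{lem:gauge} and \ref{lem:mono} it suffices to find a point where $d\Phi$ has rank at least $25$. Let $a_i,b_i,c_i$ ($i=1,2,3$) be bases of $V_1,V_2,V_3$, and take
\[
X^1=\begin{pmatrix}a_2&a_3\\a_1&0\end{pmatrix},\qquad
X^2=\begin{pmatrix}b_2&b_3\\b_1&0\end{pmatrix},\qquad
X^3=\begin{pmatrix}c_2&c_3\\c_1&0\end{pmatrix}.
\]
Varying the entry $x^1_{ij}$ gives $V_1\otimes(X^2X^3)_{ji}$, where
\[
X^2X^3=\begin{pmatrix}b_2c_2+b_3c_1&b_2c_3\\b_1c_2&b_1c_3\end{pmatrix}.
\]
Three of the entries are the monomials $b_pc_q$ with $p<q$. By the cyclic symmetry of the construction, varying $X^2$ gives $V_2\otimes\langle c_pa_q:p<q\rangle$, and varying $X^3$ gives $V_3\otimes\langle a_pb_q:p<q\rangle$, among other tensors.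

Write $[ijk]=a_i\otimes b_j\otimes c_k$. So $\operatorname{im}d\Phi_X$ contains $[ijk]$ whenever $j<k$ or $k<i$ or $i<j$. If none of these holds, then $i\ge j\ge k\ge i$, so $i=j=k$. Thus the image contains the $24$ monomials other than $[111],[222],[333]$. It also contains $a_2\otimes(b_2c_2+b_3c_1)=[222]+[231]$, and $[231]$ is among the $24$, so it contains $[222]$. The rank is at least $25$.
\end{proof}

\section{The square: splitting a vertex}\label{sec:square}

Let $d=4$ and suppose no two opposite vertices both have local dimension $2$. Each of the pairs $\{1,3\}$, $\{2,4\}$ then contains a vertex with $n_v\ge3$, and two such vertices, one from each pair, are adjacent. So up to rotation $\mathbf n\ge(2,2,3,3)$ entrywise, and by Lemma~\ref{lem:mono} everything follows from the equality $\rho(2,2,3,3)=r(2,2,3,3)=25$.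

The idea is to merge the vertices $1$ and $2$. If $A,B,C,D$ are the blocks of a $C_4$-network with local dimensions $(2,2,3,3)$, then
\[
\Phi^{C_4}(A,B,C,D)=\Phi^{C_3}\bigl((A_iB_j)_{i,j},C,D\bigr),
\]
the right side being a triangle with local dimensions $(4,3,3)$, for which we already know that generically the kernel of the differential consists of gauge vectors. The points $(A_iB_j)$ are special among quadruples of matrices, so we must make sure that they can be generic enough. They can: all bases of $M_2$ are equivalent under $GL_4$.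

\begin{proposition}\label{prop:square}
$\rho(2,2,3,3)=25$. Hence $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$ for $d=4$ whenever no two opposite vertices both have local dimension $2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:gauge} we need only $\rho(2,2,3,3)\ge25$. By Proposition~\ref{prop:333}, $\rho(4,3,3)=r(4,3,3)=29$. Let $U$ be the set of all $(M,C,D)\in M_2^{\,4}\times M_2^{\,3}\times M_2^{\,3}$ such that $d\Phi^{C_3}$ has rank $29$, the gauge vectors form an $11$-dimensional space, and the four matrices in $M$ are a basis of $M_2$. The numbers $29=\rho(4,3,3)$ and $11=4\cdot3-1$ are the maximal possible values, so the first two conditions are open, and so is the third. The first is satisfied somewhere because $\rho(4,3,3)=29$, the second by Lemma~\ref{lem:gauge}, and the third clearly. So $U$ is an intersection of three nonempty open sets, hence nonempty. It is stable under $GL_4=GL(V_1)$ acting on $M$, since $\Phi^{C_3}$ is equivariant for this action and gauge vectors are carried to gauge vectors.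

Let $A=(1,E_{12})$ and $B=(1,E_{21})$. The products $A_iB_j$ are $1,E_{21},E_{12},E_{11}$, a basis of $M_2$. As $GL_4$ acts transitively on the ordered bases of $M_2$, there are $C,D$ with $(M,C,D)\in U$ for $M=(A_iB_j)_{i,j}$. At this point $\ker d\Phi^{C_3}$ has dimension $4\cdot10-29=11$, so it consists exactly of gauge vectors.

Let $(\dot A,\dot B,\dot C,\dot D)\in\ker d\Phi^{C_4}$ at $(A,B,C,D)$. By the chain rule, $(\dot M,\dot C,\dot D)\in\ker d\Phi^{C_3}$, where $\dot M_{ij}=\dot A_iB_j+A_i\dot B_j$. So there are $H_1,H_3,H_4\in M_2$, belonging to the edges $\{4,1\}$, $\{2,3\}$, $\{3,4\}$ of $C_4$, with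
\[
\dot M=H_1M-MH_3,\qquad\dot C=H_3C-CH_4,\qquad\dot D=H_4D-DH_1 .
\]
The $C_4$-gauge vector of $(H_1,0,H_3,H_4)$ has components $H_1A$, $-BH_3$, $H_3C-CH_4$, $H_4D-DH_1$, and its effect on $M$ is $H_1A_iB_j-A_iB_jH_3$. Subtracting it, we may assume $\dot C=\dot D=0$ and
\[
\dot A_iB_j+A_i\dot B_j=0\qquad\text{for all }i,j .
\]
What remains must be a gauge vector on the edge $\{1,2\}$ that was contracted. Indeed, put $H_2=\dot B_1$. Since $B_1=1$, taking $j=1$ gives $\dot A_i=-A_iH_2$. Since $A_1=1$, this says in particular $\dot A_1=-H_2$, and taking $i=1$ gives $\dot B_j=-\dot A_1B_j=H_2B_j$. So the remaining vector is the gauge vector of $(0,H_2,0,0)$.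

Thus $\ker d\Phi^{C_4}$ consists of gauge vectors and has dimension at most $15$. The rank is at least $4\cdot10-15=25$.
\end{proof}

This argument does not reach the $5$-cycle with all $n_v=2$: merging two neighbors gives the square $(4,2,2,2)$, which is defective by Proposition~\ref{prop:sq2}. Long cycles need a direct construction.

\section{Cycles of length at least five}\label{sec:long}

By Lemma~\ref{lem:mono} it remains to find, for $\mathbf n=(2,\dots,2)$ and $d\ge5$, a point where $d\Phi$ has rank at least $4d+1$. We look for a tensor whose tangent directions can be read as polynomials. Index the basis of each $V_v$, and the rows and columns of the matrices, by $\{0,1\}$. If the only nonzero row of $A^v_k$ is the $k$-th one, with entries $P_v(k,0),P_v(k,1)$, then in the trace of $A^1_{x_1}\cdots A^d_{x_d}$ only one term survives, and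
\begin{equation}\label{eq:ising}
\Phi(X)_x=\prod_vP_v(x_v,x_{v+1}),\qquad x\in\{0,1\}^d .
\end{equation}
If the values of the $P_v$ are nonzero, varying $P_v$ produces all functions of adjacent pairs of coordinates, times the tensor itself. To get more we use that the image of $\Phi$ is stable under $GL(V_v)$. If all $P_v\equiv1$, this yields only functions of a single coordinate, which is nothing new. With the simple interaction $P_v(a,b)=2^{ab}$, it yields exactly what is missing.

\begin{proposition}\label{prop:long}
$\rho(2,\dots,2)=4d+1$ for $d\ge5$. Hence $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$ for $d\ge5$ and all $n_v\ge2$.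
\end{proposition}

\begin{proof}
Let $X$ be the point above with $P_v(a,b)=2^{ab}$ for all $v$, and let $T=\Phi(X)$, so $T_x=2^{\sum_vx_vx_{v+1}}$. The space $\operatorname{im}d\Phi_X$ contains the following tensors.
\begin{itemize}
\item $x\mapsto T_x\,f(x_v,x_{v+1})$ for each $v$ and each function $f$ on $\{0,1\}^2$: differentiating \eqref{eq:ising} with respect to the entry $P_v(a,b)$ gives $T_x/P_v(a,b)$ where $(x_v,x_{v+1})=(a,b)$, and $0$ elsewhere.
\item $x\mapsto\delta_{x_v=0}\,T_{x^{(v)}}$ and $x\mapsto\delta_{x_v=1}\,T_{x^{(v)}}$ for each $v$, where $x^{(v)}$ is $x$ with the $v$-th coordinate flipped: these are the derivatives in the directions $\dot A^v_0=A^v_1$ and $\dot A^v_1=A^v_0$.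
\end{itemize}
Divide every tensor coordinatewise by $T$; this is an invertible linear map. On flipping $x_v$ from $0$ to $1$ the value of $T$ is multiplied by $2^{x_{v-1}+x_{v+1}}=(1+x_{v-1})(1+x_{v+1})$, and on flipping it from $1$ to $0$ by $2^{-x_{v-1}-x_{v+1}}=\bigl(1-\frac{x_{v-1}}2\bigr)\bigl(1-\frac{x_{v+1}}2\bigr)$, since $x_{v\pm1}\in\{0,1\}$. So we obtain a space of functions on $\{0,1\}^d$ containing all functions of $(x_v,x_{v+1})$, and
\[
g_{v,0}=(1-x_v)(1+x_{v-1})(1+x_{v+1}),\qquad
g_{v,1}=x_v\Bigl(1-\frac{x_{v-1}}2\Bigr)\Bigl(1-\frac{x_{v+1}}2\Bigr).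
\]
The squarefree monomials form a basis of the functions on $\{0,1\}^d$. The functions of adjacent pairs span $F=\langle1,\,x_v,\,x_vx_{v+1}\rangle$, of dimension $1+2d$. Expanding, we get modulo $F$
\[
g_{v,0}\equiv x_{v-1}x_{v+1}-x_{v-1}x_vx_{v+1},\qquad g_{v,1}\equiv\tfrac14\,x_{v-1}x_vx_{v+1}.
\]
Hence our space also contains all monomials $x_{v-1}x_{v+1}$ and $x_{v-1}x_vx_{v+1}$. For $d\ge5$ the sets $\{v-1,v+1\}$ are not edges and are $d$ in number: two of them coincide for $v\ne w$ only if $v-1=w+1$ and $v+1=w-1$, so that $4\equiv0$ modulo $d$. The sets $\{v-1,v,v+1\}$ are also distinct, since $d\ge4$. So the space contains at least $(1+2d)+d+d=4d+1$ distinct monomials, and the rank is at least $4d+1=r(2,\dots,2)$. Lemmas~\ref{lem:gauge} and \ref{lem:mono} finish the proof.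
\end{proof}

Among cycles with $d\ge4$, the hypothesis $d\ge5$ enters only in counting the sets $\{v-1,v+1\}$. For $d=4$ there are just two of them, each arising twice, and the same computation gives the bound $1+8+2+4=15$, which is the true value of $\rho(2,2,2,2)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (1) is Proposition~\ref{prop:long}, (2) is Proposition~\ref{prop:square}, (3) is Proposition~\ref{prop:sq2}, (4) is Proposition~\ref{prop:333}, (5) is Proposition~\ref{prop:22n}, and (6) is Proposition~\ref{prop:tri2}.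
\end{proof}

\section{Local dimension one}\label{sec:ones}

\begin{proof}[Proof of Theorem~\ref{thm:ones}]
If $n_v=1$, then $X^v$ is an ordinary matrix $A^v\in M_2$. By \eqref{eq:phi}, the value $\Phi(X)$ does not change if $X^{v+1}$ is replaced by $A^vX^{v+1}$ and $A^v$ by $1$, and then the factor $A^v$ can be omitted from the trace. Conversely, such a factor $1$ can always be inserted. Repeating this as long as a vertex of local dimension $1$ and at least one other vertex remain, we see that for $k\ge1$ the image of $\Phi$ is the set of tensors given by the trace formula with only the $k$ vertices with $n_j\ge2$.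

\emph{(a)} For $k\ge3$ this says that the images of $\Phi$ for $(C_d,\mathbf n)$ and $(C_k,\mathbf n')$ coincide. Moreover $r(\mathbf n)=r(\mathbf n')$, since vertices with $n_v=1$ contribute $0$ to $\sum_v(n_v-1)$, and the products of the local dimensions agree. So the expected dimensions agree.

\emph{(b)} For $k=2$ the image is the set of matrices $\bigl(\operatorname{tr}(A_kB_l)\bigr)_{kl}$ with $A_1,\dots,A_p,B_1,\dots,B_q\in M_2$. As the trace form on the $4$-dimensional space $M_2$ is nondegenerate, these are exactly the $p\times q$ matrices of rank at most $4$. The expected dimension is $\min\{4(p+q)-7,pq\}$.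

If $\min(p,q)\le4$, the image is the whole space, of dimension $pq$. Here
\[
4(p+q)-7-pq=9-(p-4)(q-4)\ge0.
\]
Indeed, if $\max(p,q)\ge4$, then $(p-4)(q-4)\le0$, because $\min(p,q)\le4$; otherwise $p,q\in\{2,3\}$ and $(p-4)(q-4)\le4$. So $\operatorname{expdim}=pq$.

If $p,q\ge5$, the dimension is $4(p+q-4)=4(p+q)-16$. This is smaller than $4(p+q)-7$, and smaller than $pq$ because $(p-4)(q-4)>0$. So the variety is defective.

\emph{(c)} Let $n=\prod_jn_j$. For $k=1$ the image consists of all vectors $(\operatorname{tr}A_1,\dots,\operatorname{tr}A_n)$, and for $k=0$ of all numbers $\operatorname{tr}(A^1\cdots A^d)$. Both are the whole space $\mathbb C^n$. Also $\operatorname{expdim}=\min\{4n-3,n\}=n$, as $n\ge1$.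

The final list in the theorem combines (a), (b), (c) with Corollary~\ref{cor:conj}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{poster} \emph{Dimension Of Tensor Network Varieties}, \url{https://staff.polito.it/ada.boralevi/GO60/posterGO60delazzari.pdf}.
\end{thebibliography}

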